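# Few allowed patterns and no periodic configuration

## 1. Why few patterns should force a period

Fix a finite alphabet $A$. A configuration is an element $x\in A^{\mathbb Z^2}$, that is, a coloring of the grid.

**Definition (pattern, SFT).** A finite shape is a finite nonempty set $D\subset\mathbb Z^2$. A pattern of support $D$, or $D$-pattern, is a map $\varphi:D\to A$. It occurs in $x$ if there is $v\in\mathbb Z^2$ with $\varphi(d)=x(v+d)$ for all $d\in D$; we then call it the pattern of $x$ at $v$. For a set $P$ of $D$-patterns (the allowed patterns), the subshift of finite type (SFT) defined by $P$ is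
$$X_P=\{x\in A^{\mathbb Z^2}:\ \text{every } D\text{-pattern occurring in } x \text{ belongs to } P\}.$$

**Definition (low complexity).** An SFT is a low complexity SFT with respect to $D$ if it is defined by a set $P$ of $D$-patterns with $|P|\le|D|$.

**Definition (periodic).** A configuration $x$ is periodic if there is a nonzero $t\in\mathbb Z^2$ with $x(z+t)=x(z)$ for all $z$. One nonzero vector is enough.

For example, let $D=\{(0,0),(1,0)\}$ and $P=\{00,11\}$. The configurations in $X_P$ are those that are constant on each row. Here $|P|=2=|D|$, so the SFT has low complexity, and all its configurations have period $(1,0)$.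

The question, stated as Open Problem 1 in "Around the Domino Problem", is this: *are there a finite shape $D\subset\mathbb Z^2$ and a nonempty low complexity SFT with respect to $D$ that contains no periodic configuration?*

The first guess is **no**: so few allowed patterns ought to leave room only for regular configurations, or at least to admit one. The reason to guess this is the classical theorem of Morse and Hedlund in dimension one. Call a word of $\ell$ consecutive letters of a sequence $\xi\in A^{\mathbb Z}$ a *factor* of length $\ell$. *If $\xi$ has at most $n$ factors of length $n$, then $\xi$ is periodic.*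

The proof is short. Let $c_\ell$ be the number of factors of length $\ell$; it is nondecreasing in $\ell$. If $c_1=1$, then $\xi$ is constant. If $c_1\ge2$, then since $c_n\le n$ the numbers $c_1,\dots,c_n$ cannot increase strictly, so $c_\ell=c_{\ell+1}$ for some $\ell<n$. Deleting the last letter maps factors of length $\ell+1$ onto factors of length $\ell$. As the two sets have equal size, this is a bijection, and so is deleting the first letter. Hence the block of length $\ell$ at position $i$ determines the blocks at $i+1$ and at $i-1$. Two blocks, at positions $i<j$, are equal, and by determinism in both directions $j-i$ is a period of $\xi$. The threshold is sharp: $\dots0001000\dots$ is not periodic and has $n+1$ factors of length $n$.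

Now test the guess in the plane.

**One point.** If $|D|=1$ and $|P|\le1$, then a nonempty $X_P$ consists of one constant configuration.

**Two points.** Translating $D$ (and its patterns) does not change $X_P$, so let $D=\{0,u\}$ and $|P|\le2$. Read $P$ as a directed graph on $A$ with at most two edges: the pattern $(\alpha,\beta)$ is an edge $\alpha\to\beta$. For $x\in X_P$, each line $z+\mathbb Zu$ carries a bi-infinite walk. If the walk visits one vertex, it is constant. If it visits more, each visited vertex needs an outgoing and an incoming edge, so there are exactly two vertices, each with exactly one outgoing and one incoming edge. The walk then alternates between them. So *every* $x\in X_P$ has period $2u$.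

**Collinear points.** Let $D=\{iu:i\in I\}$ with $u\neq0$, $I\subset\{0,\dots,L\}$, $L\ge1$, and let $x\in X_P$, with no bound on $|P|$. Put $\xi(i)=x(iu)$. By pigeonhole there are $i_0<j_0$ with $\xi(i_0+m)=\xi(j_0+m)$ for $0\le m<L$. Let $g=j_0-i_0$, and let $\eta$ be the $g$-periodic sequence that agrees with $\xi$ on $[i_0,j_0)$. For $j_0\le m<j_0+L$ we have $\xi(m)=\xi(m-g)$, so by induction $\eta=\xi$ on $[i_0,j_0+L)$. Up to a multiple of $g$, a window of length $L+1$ of $\eta$ starts in $[i_0,j_0)$, hence lies in $[i_0,j_0+L)$, so it is a factor of $\xi$. Choose representatives $\rho$ of $\mathbb Z^2/\mathbb Zu$ and set $x'(\rho+iu)=\eta(i)$. Every $D$-pattern of $x'$ is a $D$-pattern of $x$, so $x'\in X_P$, and $x'$ has period $gu$.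

So far the guess holds.

## 2. Two families of lines on alternate columns

Take a shape that is spread out. For $n\ge2$ let
$$D=\{(2i,j):0\le i,j<n\},\qquad x(2i,j)=1\iff i=0,\qquad x(2i+1,j)=1\iff j=0,$$
with value $0$ otherwise. The even columns carry one full column of $1$'s, and the odd columns carry one row of $1$'s.

*Counting patterns.* At a given $v$, the shape $D$ sees only even columns or only odd columns. In the first case the pattern is zero or is $1$ exactly on one column of the box; in the second case it is zero or is $1$ exactly on one row. All these occur, and for $n\ge2$ they are distinct. This gives exactly $2n+1$ patterns, while $|D|=n^2$.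

*No period.* Let $(t_1,t_2)$ be a period. Column $0$ is the only column consisting of $1$'s only, so $t_1=0$. Column $1$ contains a single $1$, so $t_2=0$.

For $n\ge3$ we have $2n+1\le n^2$. So the strong form of the guess, "every configuration of a low complexity SFT is periodic", is false. The weak form survives this example: the zero pattern is allowed, so the SFT contains the zero configuration.

The sensible next step is to place something better than lines on the columns, keeping $D$ inside one residue class. This stops at the following point. Let $D=\{(qd_1,d_2):d\in D'\}$, and let $P'$ be the set $P$ transported to $D'$. Then $x\in X_P$ if and only if, for every $n$, the configuration $(i,j)\mapsto x(qi+n,j)$ is in $X_{P'}$: the $q$ classes of columns do not know about each other. If $y\in X_{P'}$ has period $(t_1,t_2)$, then $x(qi+n,j)=y(i,j)$ ($0\le n<q$) defines an element of $X_P$ with period $(qt_1,t_2)$. Conversely, if $x\in X_P$ has period $(t_1,t_2)$, then it has period $(qt_1,qt_2)$, so $y(i,j)=x(qi,j)$ has period $(t_1,qt_2)$. Since $|D|=|D'|$, spreading alone gains nothing.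

The remedy is to add a few points to $D$ that link the classes. Suppose $D$ consists of an $M\times M$ box inside one class of columns, plus one point in each of $N$ classes, with $N$ fixed. The linking points multiply the number of patterns by at most a constant. If the box sees only $O(M)$ patterns, then $|P|=O(M)$, while $|D|\ge M^2$.

How can a box see only $O(M)$ patterns? Put $f(i+nj)$ on the class: the box then sees a factor of the one-dimensional sequence $f$ of length $(M-1)(1+n)+1$, and it suffices that $f$ has linearly many factors. One such class is always periodic, with period $(n,-1)$. Different classes must use different shears $n$. If they are unrelated, we may choose all $f_n$ periodic, and the whole has a period. So the links must *force* every $f_n$ to be nonperiodic. The links can only say that each tuple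
$$\bigl(f_0(i),\ f_1(i+j),\ f_2(i+2j),\ \dots,\ f_{N-1}(i+(N-1)j)\bigr)$$
lies in a prescribed finite set $S$. We shall find such an $S$. Here are the results.

**Theorem A.** There are a finite alphabet $A$, a finite shape $D\subset\mathbb Z^2$ and a set $P$ of patterns of support $D$ with $|P|\le|D|$ such that $X_P\ne\emptyset$ and $X_P$ contains no periodic configuration.

**Theorem A′.** There is a constant $C_1$ such that for every $n\ge2450$ there are a shape $D$ with $|D|=n$ and a set $P$ of patterns of support $D$ with $|P|\le C_1\sqrt n$, such that $X_P$ is nonempty and contains no periodic configuration. One fixed alphabet works for all $n$.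

**Theorem B.** If $x\in A^{\mathbb Z^2}$ is not periodic then, for every finite shape $D$, at least $2\sqrt{|D|}$ patterns of support $D$ occur in $x$. Hence every nonempty $X_P$ without periodic configurations has $|P|\ge2\sqrt{|D|}$. For non-periodic configurations the constant $2$ is optimal: for each $n\ge2$ there are a non-periodic $x$ and a $D$ with $|D|=n^2$ and exactly $2n+1=2\sqrt{|D|}+1$ patterns.

So the guess is wrong, and the least $|P|$, over shapes with $|D|=n$, for a nonempty SFT without periodic configurations has order exactly $\sqrt n$. The last sentence of Theorem B is proved: it is the example above.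

## 3. The last nonzero digit in base 7

From here through Section 6, $p=7$, $N=49$, $q=50$, and integers are read mod $p$ when compared with elements of $\mathbb F_p$.

Let $\lambda:\mathbb Z\to\mathbb F_p^\times$ be given by $\lambda(0)=1$ and $\lambda(p^em)=m\bmod p$ for $p\nmid m$, $e\ge0$. For $m>0$ this is the last nonzero digit of $m$ in base $7$. From $m=1$ on, the values are
$$1,2,3,4,5,6,\mathbf 1,\ 1,2,3,4,5,6,\mathbf 2,\ 1,2,3,4,5,6,\mathbf 3,\dots$$
At the multiples of $7$ one reads $\lambda$ again: $\lambda(pm)=\lambda(m)$ for all $m\in\mathbb Z$, including $m=0$. Let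
$$S=\{(\lambda(a+nb))_{0\le n<N}:\ a,b\in\mathbb Z\}\subset(\mathbb F_p^\times)^N .$$
An element of $S$ is a word $w$ of length $49$. For $(a,b)=(1,7)$ it is constantly $1$. For $(a,b)=(1,2)$ it is $w(n)=1+2n$ mod $7$ except at $n\equiv3$, where $w(3+7k)=\lambda(7+14k)=\lambda(1+2k)$. So the holes of the first affine function are filled by an affine function of $k$ *with the same slope* $2$ (again with a hole, at $k=3$). The shared slope is what ties one scale to the next.

**Property (1).** *Every $w\in S$ is either constant, or there are $\alpha,\gamma\in\mathbb F_p$ and $\beta\in\mathbb F_p^\times$ such that $w(n)=\alpha+\beta n$ whenever $\alpha+\beta n\ne0$, and, with $n_1\in\{0,\dots,p-1\}$ the zero of $\alpha+\beta n$, also $w(n_1+pk)=\gamma+\beta k$ for all $k\in\{0,\dots,6\}$ with $\gamma+\beta k\neq0$.*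

*Proof.* Let $w(n)=\lambda(a+nb)$. If $a=b=0$, then $w$ is constant. Otherwise divide $(a,b)$ by the largest common power of $p$; since $\lambda(pm)=\lambda(m)$, the word $w$ does not change. So assume $p\nmid a$ or $p\nmid b$. If $p\mid b$, then $p\nmid a$ and $w(n)=a\bmod p$ for all $n$, which is constant. If $p\nmid b$, put $\alpha=a$ and $\beta=b$ in $\mathbb F_p$. When $a+nb\not\equiv0$, the definition of $\lambda$ gives $w(n)=a+nb$, the first assertion. The integer $a+n_1b$ is divisible by $p$; let $e=(a+n_1b)/p$. Then
$$w(n_1+pk)=\lambda(p(e+kb))=\lambda(e+kb),$$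
which equals $e+kb$ in $\mathbb F_p$ when this is nonzero. So $\gamma=e$ works. $\square$

## 4. Admissible families and division by 7

**Definition (admissible).** A family $f=(f_n)_{0\le n<N}$ of maps $f_n:\mathbb Z\to\mathbb F_p^\times$ is admissible if

(i) $(f_n(a+nb))_{0\le n<N}\in S$ for all $a,b\in\mathbb Z$;

(ii) $f_n(m)=m\bmod p$ for all $n$ and all $m$ with $p\nmid m$.

Condition (i) is the coupling. Condition (ii) will come from a mod-$7$ clock in the alphabet. Three examples:

- All $f_n=\lambda$: immediate from the definitions.
- All $f_n=\theta$, where $\theta(m)=\lambda(m)$ for $m\ne0$ and $\theta(0)=2$. For (i), if $(a,b)=(0,0)$ the tuple is constantly $2$, which is in $S$ (take $(2,0)$). If $(a,b)\neq(0,0)$, then $a+nb$ vanishes for at most one $n$. For $E$ large, $\lambda(a+2\cdot7^E+nb)$ equals $\lambda(a+nb)$ where $a+nb\ne0$, and equals $2$ where $a+nb=0$. So the tuple is in $S$.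
- $f_n(m)=\lambda(m+7(sn+t))$ with fixed integers $s,t$. Condition (ii) is clear, and $f_n(a+nb)=\lambda\bigl((a+7t)+n(b+7s)\bigr)$ gives (i).

We want to show that no $f_n$ has a nonzero period. Condition (ii) already excludes periods prime to $7$. The natural plan for a period $h$ divisible by $7$ is descent: pass to $g_n(m)=f_n(7m)$, which has period $h/7$. The plan stops in the third example: there $g_n(m)=\lambda(m+sn+t)$, which violates (ii) as soon as $sn+t\not\equiv0$. Condition (i) survives; only a shift, affine in $n$, has appeared. The following lemma says that this is the only thing that can happen, so the shift can be undone.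

**Lemma 1.** If $f$ is admissible, there are $s,t\in\mathbb Z$ such that $f'_n(m):=f_n(p(m-t-sn))$ is admissible.

*Proof.* Let $g_n(m)=f_n(pm)$. We show $g_n(m)=m+c(n\bmod p)$ away from zeros, with $c$ affine.

**Step 1 (along a progression, $g$ is affine).** The purpose is to use the second half of (1). *For all $n_0\in\{0,\dots,6\}$, $a\in\mathbb Z$ and $b\in\mathbb Z$ with $p\nmid b$, there is $\gamma\in\mathbb F_p$ with $g_{n_0+pk}(a+kb)=\gamma+kb$ for all $0\le k\le6$ with $\gamma+kb\ne0$.*

Let $w(n)=f_n(pa-n_0b+nb)$. By (i), $w\in S$. For $n\not\equiv n_0$ the argument is $\equiv b(n-n_0)\not\equiv0$, so by (ii) $w(n)=b(n-n_0)$. In particular $w$ is not constant. Take $\alpha,\beta,\gamma,n_1$ from (1). The affine functions $\alpha+\beta n$ and $b(n-n_0)$ agree at all $n\in\{0,\dots,6\}$ except possibly $n_0$ and the zero of $\alpha+\beta n$. These are at least five points, so the two functions coincide. Hence $\beta=b$ and $n_1=n_0$. Finally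
$$w(n_0+pk)=f_{n_0+pk}(pa+pkb)=g_{n_0+pk}(a+kb),$$
so (1) is the claim.

**Step 2 (one constant for all progressions).** In Step 1, $\gamma$ depends on the progression. The purpose of this step is to show that it does so only in the trivial way. *For each $n_0\in\{0,\dots,6\}$ there is $c(n_0)\in\mathbb F_p$ with $g_{n_0+pk}(m)=m+c(n_0)$ for all $0\le k\le6$ and all $m$ with $m+c(n_0)\ne0$.*

Fix $n_0$. A *point* is a pair $(k,m)\in\{0,\dots,6\}\times\mathbb Z$; put $u(k,m)=g_{n_0+pk}(m)-m\in\mathbb F_p$. A *line* is a set $\ell_{a,b}=\{(k,a+kb):0\le k\le6\}$ with $p\nmid b$. Choose $\gamma$ for it by Step 1 and put $\delta(\ell_{a,b})=\gamma-a$. At the point $(k,m)$ with $m=a+kb$ we have $\gamma+kb=\delta(\ell_{a,b})+m$. If this is nonzero, then $g_{n_0+pk}(m)=\delta(\ell_{a,b})+m$. So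
$$\text{for every point }(k,m)\text{ of a line }\ell:\quad u(k,m)=\delta(\ell)\ \text{ or }\ m\equiv-\delta(\ell).\tag{2}$$

We claim that $\delta$ takes the same value on all lines. Suppose $\delta(\ell_{a,b})=c\ne c'=\delta(\ell_{a',b'})$. The idea is to join a good point of one line to a good point of the other by a third line. For this we choose $k_1,k_2\in\{0,\dots,6\}$ with $|k_1-k_2|=1$ such that $m_1=a+k_1b$ and $m_2=a'+k_2b'$ satisfy, mod $p$,
$$m_1,m_2\notin\{-c,-c'\},\qquad m_1\not\equiv m_2 .\tag{3}$$
On $\{0,\dots,6\}$, each of $a+kb$ and $a'+kb'$ takes each residue exactly once.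

*Case A: not ($b\equiv b'$ and $a\equiv a'+b'$).* Take $k_2=k_1+1$ with $k_1\in\{0,\dots,5\}$. The condition on $m_1$ excludes at most two values of $k_1$, and so does the condition on $m_2$. Moreover $m_1\equiv m_2$ means $k_1(b-b')\equiv a'+b'-a$. This excludes at most one $k_1$ if $b\not\equiv b'$. If $b\equiv b'$, then $a'+b'-a\not\equiv0$ and it excludes none. So at most $5$ of the $6$ values are excluded. (For $p=5$ there would be only $4$ candidates, and this count would not close.)

*Case B: $b\equiv b'$ and $a\equiv a'+b'$.* Take $k_2=k_1-1$ with $k_1\in\{1,\dots,6\}$. Now $m_1\equiv m_2$ would mean $a\equiv a'-b'$, hence $2b'\equiv0$, which is false. At most $4$ of the $6$ values are excluded.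

So a choice satisfying (3) exists. By (2) and (3), $u(k_1,m_1)=c$ and $u(k_2,m_2)=c'$. Since $k_2-k_1=\pm1$, both points lie on the line $\ell''$ of integer slope $\pm(m_2-m_1)\not\equiv0$. Applying (2) to $\ell''$ at the two points gives
$$\delta(\ell'')\in\{c,-m_1\}\cap\{c',-m_2\}.$$
This intersection is empty: $c\ne c'$, while $c=-m_2$, $-m_1=c'$ and $-m_1=-m_2$ are all excluded by (3). This contradiction proves the claim.

Let $c(n_0)$ be the common value of $\delta$. Every point $(k,m)$ lies on the line $\ell_{m-k,1}$, so (2) gives $u(k,m)=c(n_0)$ unless $m\equiv-c(n_0)$. This is Step 2.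

**Step 3 (the shift is affine in $n$).** So far the shifts $c(0),\dots,c(6)$ are unrelated. To relate them, use progressions of difference divisible by $p^2$. *The function $c:\{0,\dots,6\}\to\mathbb F_p$ is affine.*

For $a\in\mathbb Z$ let $w(n)=g_n(a+pn)=f_n(pa+np^2)$; by (i), $w\in S$. Since $a+pn\equiv a$, Step 2 gives $w(n)=a+c(n\bmod p)$ whenever this is nonzero. We note:
$$\text{if } w \text{ is nonconstant and } n_1 \text{ is as in (1), then } a+c(n_1)=0.\tag{4}$$
Otherwise $w(n_1+pk)=a+c(n_1)$ for all $0\le k\le6$. But by (1), $w(n_1+pk)=\gamma+\beta k$ for at least six values of $k$, and these are distinct, a contradiction.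

If $c$ is not surjective, choose $a$ with $a+c(n)\ne0$ for all $n$. By (4), $w$ is constant; since $w(n)=a+c(n\bmod p)$ for all $n$, the function $c$ is constant, hence affine.

If $c$ is surjective, it is bijective. Take $a=0$ and let $n_2$ be the unique zero of $c$. On $\{0,\dots,6\}\setminus\{n_2\}$ we have $w(n)=c(n)$, which takes six distinct values, so $w$ is nonconstant, and (4) gives $n_1=n_2$. For $n\in\{0,\dots,6\}$ with $n\ne n_1$ we have $\alpha+\beta n\neq0$, so $c(n)=w(n)=\alpha+\beta n$. Also $c(n_1)=0=\alpha+\beta n_1$. So $c$ is affine.

**Step 4 (undoing the shift).** Choose integers $s,t$ with $c(n\bmod p)=sn+t$ in $\mathbb F_p$ for $0\le n<N$, and let $f'_n(m)=f_n(p(m-t-sn))$. We check both conditions.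

(i) $f'_n(a+nb)=f_n\bigl(p(a-t)+n\,p(b-s)\bigr)$, so the tuple is in $S$ by (i) for $f$.

(ii) Let $p\nmid m$. Then $f'_n(m)=g_n(m-t-sn)$, and $(m-t-sn)+c(n\bmod p)=m\neq0$ in $\mathbb F_p$. By Step 2, $f'_n(m)=m$ in $\mathbb F_p$. $\square$

**Proposition 2.** If $f$ is admissible, no $f_n$ has a nonzero period.

*Proof.* Otherwise let $h\ge1$ be minimal such that some component $f_n$ of some admissible family has period $h$. If $p\nmid h$, choose $j$ with $jh\equiv1$ mod $p$. By (ii), $1=f_n(1)=f_n(1+jh)=2$ in $\mathbb F_p$, a contradiction. If $p\mid h$, take $f'$ from Lemma 1. Then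
$$f'_n(m+h/p)=f_n\bigl(p(m-t-sn)+h\bigr)=f'_n(m),$$
so a component of an admissible family has period $h/p$ with $1\le h/p<h$, against minimality. $\square$

## 5. The sequence $\lambda$ has linearly many factors

**Lemma 3.** For each $\ell\ge2$, $\lambda$ has at most $p^2\ell$ factors of length $\ell$.

*Proof.* Choose $e\ge1$ with $p^{e-1}<\ell\le p^e$. Among $m,\dots,m+\ell-1$ there is at most one multiple of $p^e$. If $p^e\nmid m'$, write $m'=p^jy$ with $j<e$ and $p\nmid y$. The residue of $m'$ mod $p^e$ determines $j$ and $y$ mod $p^{e-j}$, hence $\lambda(m')=y\bmod p$. So the factor at $m$ is determined by $m\bmod p^e$ and by the value at the multiple of $p^e$, if there is one. This gives at most $p^e(p-1)\le p\ell(p-1)\le p^2\ell$ factors. $\square$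

## 6. The shapes $D_M$ and the SFT

Let $A=\mathbb Z/pq\times\mathbb Z/p\times\mathbb F_p^\times$. The first two components are clocks: put $\kappa_0(z)=(z_1\bmod pq,\ z_2\bmod p)$. Define $x^\lambda(z)=(\kappa_0(z),y^\lambda(z))$, where for $i,j\in\mathbb Z$
$$y^\lambda(qi+n,j)=\lambda(i+nj)\quad(0\le n\le N-1),\qquad y^\lambda(qi+N,j)=1 .$$
So column class $n$ mod $50$ carries $\lambda$ with shear $n$, and the last class is a dummy. For $M\ge49$ let
$$D_M=\{(n,0):0\le n<N\}\ \cup\ \{(N+qk,l):0\le k,l<M\}.$$
The first part is the link, one point in each of the $49$ classes. The second is a box inside one class. The parts are disjoint, since first coordinates in the second part are at least $N$; so $|D_M|=N+M^2$. Let $P_M$ be the set of $D_M$-patterns occurring in $x^\lambda$. Clearly $x^\lambda\in X_{P_M}$, so $X_{P_M}\ne\emptyset$.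

**Step 1 (counting the patterns).** The purpose is to bound $|P_M|$ by a constant times $M$. The pattern of $x^\lambda$ at $v$ is determined by three pieces of data.

- $\kappa_0(v)$: $p^2q$ possibilities.
- The values of $y^\lambda$ at $v+(n,0)$, $0\le n<N$: at most $(p-1)^N$ possibilities.
- The values of $y^\lambda$ at the points $v+(N+qk,l)$. Their first coordinates lie in one class $r\in\{0,\dots,N\}$ mod $q$, determined by $\kappa_0(v)$. If $r=N$, all values are $1$. If $r<N$, write $v_1+N=qi'+r$ and $v_2=j'$; the values are $\lambda(i'+k+r(j'+l))=\lambda\bigl((i'+rj')+(k+rl)\bigr)$. As $0\le k+rl\le(M-1)(1+r)$, they are determined by a factor of $\lambda$ of length $(M-1)(1+r)+1$, which lies between $2$ and $NM$. By Lemma 3 there are at most $p^2NM$ possibilities.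

Therefore
$$|P_M|\le C_0M,\qquad C_0:=p^2q\,(p-1)^N\,p^2N=7^4\cdot50\cdot49\cdot6^{49}.\tag{5}$$
This is where having the box in a single class matters. A box that also saw the class of shear $0$ and the class of shear $1$ would see factors of $\lambda$ near $i$ and near $i+j$, two independent positions, and the same counting would give only a bound of order $M^2$.

**Step 2 (straightening the clocks).** Now let $x=(\kappa,y)\in X_{P_M}$ be arbitrary, with $\kappa$ the component in $\mathbb Z/pq\times\mathbb Z/p$. We show that we may take $\kappa=\kappa_0$. For each $v$ there is $v'$ with $x(v+d)=x^\lambda(v'+d)$ for all $d\in D_M$. Hence $\kappa(v+d)-\kappa(v+d')=\kappa_0(d-d')$ for $d,d'\in D_M$. Using $(0,0),(1,0)\in D_M$ and $(N,0),(N,1)\in D_M$, and letting $v$ vary, we get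
$$\kappa(z+(1,0))=\kappa(z)+(1,0),\qquad\kappa(z+(0,1))=\kappa(z)+(0,1)\qquad\text{for all }z.$$
So $\kappa(z)=\kappa_0(z+\tau)$ for some $\tau\in\mathbb Z^2$. Translating $x$ affects neither membership in $X_{P_M}$ nor periodicity, so assume $\kappa=\kappa_0$. Since $(0,0)\in D_M$, we now have $\kappa_0(v')=\kappa_0(v)$, that is, $v'_1\equiv v_1$ mod $pq$ and $v_2'\equiv v_2$ mod $p$. Put $y_n(i,j)=y(qi+n,j)$ for $0\le n<N$.

**Step 3 (the box forces the shear).** *$y_n(i,j)=f_n(i+nj)$ with $f_n(m):=y_n(m,0)$.* Take $v=(qi+n-N,j)$. Then $v'_1\equiv v_1$ mod $q$, so $v'=(qi'+n-N,j')$ for some $i',j'$, and the box part of $D_M$ gives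
$$y_n(i+k,j+l)=\lambda(i'+k+n(j'+l))\qquad(0\le k,l<M).$$
The choices $(k,l)=(n,0)$ and $(0,1)$, allowed as $n\le48<M$, give the same right side. So $y_n(i+n,j)=y_n(i,j+1)$ for all $i,j$. By induction on $|j|$ (upward as written, downward as $y_n(i,j)=y_n(i-n,j+1)$) we get $y_n(i,j)=y_n(i+nj,0)$.

**Step 4 (the link and the clocks force admissibility).** *$f=(f_n)$ is admissible.* Take $v=(qi,j)$. Since $v_1'\equiv qi$ mod $pq$, we have $v'=(qi',j')$ with $i'\equiv i$ and $j'\equiv j$ mod $p$. The points $(n,0)\in D_M$ give
$$f_n(i+nj)=y_n(i,j)=\lambda(i'+nj')\qquad(0\le n<N).$$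
As $i,j$ are arbitrary, this is (i). If $p\nmid i+nj$, then $i'+nj'\equiv i+nj\not\equiv0$, so $\lambda(i'+nj')=i+nj$ in $\mathbb F_p$. With $j=0$ this is (ii).

**Step 5 (no period).** Suppose $x$ has a period $(t_1,t_2)\ne0$. By $\kappa=\kappa_0$, $q\mid t_1$; write $t_1=qa$, $t_2=b$. Then $y_n(i+a,j+b)=y_n(i,j)$, that is, $f_n(i+nj+a+nb)=f_n(i+nj)$. So $f_n$ has period $a+nb$ for every $0\le n<N$. By Proposition 2, $a+nb=0$ for all $n\in\{0,\dots,48\}$; $n=0$ and $n=1$ give $a=b=0$, a contradiction. So *$X_{P_M}$ contains no periodic configuration, for every $M\ge49$.*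

**Proof of Theorem A.** Take $M=C_0$, $D=D_M$, $P=P_M$. By (5), $|P|\le C_0M=M^2\le|D|$. $\square$

**Proof of Theorem A′.** Let $n\ge2450=N+49^2$, and let $M\ge49$ satisfy $N+M^2\le n<N+(M+1)^2$. Choose $D$ with $D_M\subset D\subset D_{M+1}$ and $|D|=n$, and let $P$ be the set of $D$-patterns of $x^\lambda$. Every $D$-pattern of $x^\lambda$ is the restriction of a $D_{M+1}$-pattern of $x^\lambda$, so
$$|P|\le|P_{M+1}|\le C_0(M+1)\le2C_0M\le2C_0\sqrt n.$$
Also $x^\lambda\in X_P\subset X_{P_M}$, because restrictions of patterns in $P$ to $D_M$ lie in $P_M$. So $X_P$ is nonempty and has no periodic configuration. Put $C_1=2C_0$. $\square$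

## 7. Non-periodic configurations have at least $2\sqrt{|D|}$ patterns

We prove the lower bound in Theorem B. The letters $c,\alpha,\omega,\dots$ start afresh here.

Let $x$ be non-periodic and let $k$ be the number of $D$-patterns in $x$. If $k>|D|$, then $k\ge|D|+1\ge2\sqrt{|D|}$, and we are done. So assume $k\le|D|$.

Encode $A$ injectively by integers; $x$ becomes a bounded non-periodic $c:\mathbb Z^2\to\mathbb Z$. Laurent polynomials $\sum_d f_dX^d$ over $\mathbb C$, with $d\in\mathbb Z^2$, act on $h:\mathbb Z^2\to\mathbb C$ by $(X^dh)(z)=h(z+d)$. This makes the functions a module over the commutative ring of Laurent polynomials. A nonzero $v$ is a period of $h$ if and only if $(X^v-1)h=0$. For example, in the configuration of Section 2, $X^{(0,1)}-1$ kills the even columns and $X^{(2,0)}-1$ kills the odd ones, so $(X^{(0,1)}-1)(X^{(2,0)}-1)c=0$. The proof shows that in general $c$ is killed by such a product, and that this limits the linear relations among the values on $D$. We use repeatedly: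
$$\text{if } h \text{ is bounded, } v\ne0,\ g\ge1\text{ and }(X^v-1)^gh=0,\ \text{ then }(X^v-1)h=0.\tag{6}$$
For $g=2$: along $z+\mathbb Zv$ the bounded sequence $h$ has constant first difference, which must be $0$. For $g>2$, apply the case $g=2$ to the bounded function $(X^v-1)^{g-2}h$ to get $(X^v-1)^{g-1}h=0$, and iterate.

**Step 1 (relations from few patterns).** The purpose is one nonzero integer polynomial killing $c$. Let $U\subset\mathbb C^D$ be the space of $f=\sum_{d\in D}f_dX^d$ with $fc$ constant. The value $(fc)(z)=\sum_df_d\,c(z+d)$ depends only on the $D$-pattern at $z$. If $\varphi_1,\dots,\varphi_k$ are the patterns, then $U$ is given by the $k-1$ equations $\sum_df_d(\varphi_i(d)-\varphi_1(d))=0$, $2\le i\le k$, with integer coefficients. So $U$ has codimension at most $k-1$. As $k\le|D|$, there is a nonzero $f\in U$ with integer coefficients. Then $F=(X^{(1,0)}-1)f$ is nonzero, has integer coefficients, and $Fc=0$ since $fc$ is constant.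

**Step 2 (a product of differences kills $c$).** From one relation we produce infinitely many by raising to prime powers, then eliminate. Write $F=\sum_{d\in E}a_dX^d$ with all $a_d\in\mathbb Z\setminus\{0\}$. A single term cannot kill $c\ne0$, so $|E|\ge2$. Let $B=\max|c|\cdot\sum_d|a_d|$ and $F_j=\sum_{d\in E}a_dX^{jd}$.

Suppose $F_jc=0$ and $\pi>B$ is prime. Modulo $\pi$ we have $F_j^\pi\equiv\sum_da_d^\pi X^{j\pi d}\equiv F_{j\pi}$, because the mixed multinomial coefficients are divisible by $\pi$ and $a_d^\pi\equiv a_d$. As $F_j^\pi c=0$ and $c$ has integer values, all values of $F_{j\pi}c$ are divisible by $\pi$. But $|F_{j\pi}c|\le B<\pi$. Hence $F_{j\pi}c=0$. Starting from $F_1c=0$ and multiplying by one prime at a time, we get $F_jc=0$ for all $j\ge1$ with no prime factor $\le B$. With $r$ the product of the primes $\le B$, this holds for $j=1+ir$, $i\ge0$: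
$$\sum_{d\in E}a_dX^d\,(X^{rd})^i\,c=0\qquad(i\ge0).\tag{7}$$
Fix $d_0\in E$ and write $\prod_{d'\in E\setminus\{d_0\}}(T-X^{rd'})=\sum_is_iT^i$ with Laurent polynomials $s_i$. Multiply the $i$-th relation (7) by $s_i$ and sum:
$$\sum_{d\in E}a_dX^d\prod_{d'\ne d_0}(X^{rd}-X^{rd'})\,c=0 .$$
For $d\neq d_0$ the factor with $d'=d$ vanishes, so only the term $d=d_0$ survives. Dividing by a nonzero constant and a monomial gives $\prod_{d'\ne d_0}(X^{r(d'-d_0)}-1)\,c=0$.

Now group parallel vectors. The vectors $u$ of one group are nonzero multiples of one primitive vector, so they have a common nonzero integer multiple $V$, and each $X^u-1$ divides $X^V-1$. If the group has $g$ members, its product divides $(X^V-1)^g$; by (6), applied to the bounded function obtained from $c$ by the other groups' factors, we may replace $(X^V-1)^g$ by $X^V-1$. Doing this one group at a time yields pairwise non-parallel nonzero $v_1,\dots,v_m$, $m\ge1$, with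
$$\prod_{i=1}^m(X^{v_i}-1)\,c=0.\tag{8}$$
Choose such a product with $m$ minimal. Since $c$ is not periodic, $m\ge2$.

**Step 3 (two pieces, each periodic in one direction only).** Let
$$c_1=\prod_{i\ne1}(X^{v_i}-1)\,c,\qquad c_2=\prod_{i\ne2}(X^{v_i}-1)\,c .$$
By (8), $c_1$ has period $v_1$ and $c_2$ has period $v_2$. *$c_1$ has no period $w$ not parallel to $v_1$.* Otherwise its periods contain the finite-index sublattice generated by $v_1,w$, so $Rv_2$ is a period of $c_1$ for some $R\ge1$. Put $h=\prod_{i\ge3}(X^{v_i}-1)c$, which is bounded, with $c_1=(X^{v_2}-1)h$. Then $(X^{Rv_2}-1)(X^{v_2}-1)h=0$. As $X^{v_2}-1$ divides $X^{Rv_2}-1$, also $(X^{Rv_2}-1)^2h=0$, and (6) gives $(X^{Rv_2}-1)h=0$. This is a product as in (8) for the $m-1\ge1$ pairwise non-parallel vectors $Rv_2,v_3,\dots,v_m$, contradicting minimality. In the same way, $c_2$ has no period that is not parallel to $v_2$.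

For $f\in U$ we have $fc_1=fc_2=0$: the function $fc$ is constant, and since $m\ge2$ at least one difference is applied to it.

In the example of Section 2, with $v_1=(0,1)$ and $v_2=(2,0)$, the function $c_1=(X^{(2,0)}-1)c$ lives on the even columns, with value $1$ on column $-2$ and $-1$ on column $0$. The function $c_2=(X^{(0,1)}-1)c$ lives on the odd columns, with value $1$ on row $-1$ and $-1$ on row $0$.

**Step 4 (linear conditions on $U$, one per line).** The purpose is to turn $fc_1=0$ into one equation for each line parallel to $v_1$ that meets $D$. Let $v_1=ev'$ with $v'$ primitive and $e\ge1$, let $(v',w')$ be a basis of $\mathbb Z^2$, let $s=X^{v'}$ and $t=X^{w'}$, and write $d=\alpha_1(d)v'+L_1(d)w'$. Thus $X^d=s^{\alpha_1(d)}t^{L_1(d)}$. We have $s^ec_1=c_1$. We split $c_1$ into eigenfunctions of $s$: for $\omega^e=1$ let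
$$c_1^\omega=\frac1e\sum_{i=0}^{e-1}\omega^{-i}s^ic_1 .$$
Then $sc_1^\omega=\omega\cdot\frac1e\sum_i\omega^{-(i+1)}s^{i+1}c_1=\omega c_1^\omega$, since the terms depend only on $i$ mod $e$. Also $\sum_\omega c_1^\omega=c_1$, since $\sum_\omega\omega^{-i}$ is $e$ for $i=0$ and $0$ for $0<i<e$.

*Some $c_1^\omega$ is annihilated by no nonzero $H(t)\in\mathbb C[t^{\pm1}]$.* Otherwise the product of the annihilators of all $c_1^\omega$ is a nonzero $H(t)$ with $Hc_1=0$. After multiplying by a monomial, $H=h_0+\dots+h_Kt^K$ with $h_0,h_K\ne0$. If $K=0$, then $c_1=0$, which has all periods, against Step 3. Let $K\ge1$. Along a line $z+\mathbb Zw'$, consider the states $\bigl(c_1(z+jw'),\dots,c_1(z+(j+K-1)w')\bigr)$. The function $c_1$ takes finitely many values, so there are at most $Q$ states, with $Q$ independent of the line. Since $h_K\neq0$ and $h_0\ne0$, each state determines the next and the previous one. Two of the states for $0\le j\le Q$ coincide, so the sequence on the line is periodic with a period between $1$ and $Q$. Hence $Q!\,w'$ is a period of $c_1$, not parallel to $v_1$, against Step 3.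

Fix such an $\omega=\omega_1$. For $f\in U$, since $c_1^{\omega_1}$ is a combination of translates of $c_1$,
$$0=fc_1^{\omega_1}=\Bigl(\sum_{d\in D}f_d\,\omega_1^{\alpha_1(d)}t^{L_1(d)}\Bigr)c_1^{\omega_1}.$$
The polynomial in parentheses annihilates $c_1^{\omega_1}$, so it is zero. Comparing coefficients, and arguing in the same way for $c_2$ with $v_2$, with corresponding $\alpha_2,L_2,\omega_2$, we get
$$\sum_{d\in D,\,L_1(d)=b}\omega_1^{\alpha_1(d)}f_d=0\ \ (b\in L_1(D)),\qquad \sum_{d\in D,\,L_2(d)=b}\omega_2^{\alpha_2(d)}f_d=0\ \ (b\in L_2(D)).\tag{9}$$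
These linear forms vanish on $U$, which has codimension at most $k-1$. So the rank $\rho$ of the system (9) is at most $k-1$. In the example of Section 2, these equations say that all column sums and all row sums of $f$ on the box vanish. Indeed $L_1(d)=d_1$ with $\omega_1=1$, and $L_2(d)=d_2$ with $\omega_2=\pm1$, where $\omega_2^{d_1}=1$ because $d_1$ is even.

**Step 5 (the rank, by a bipartite graph).** It remains to bound $\rho$ from below in terms of $|D|$. Take the bipartite graph with vertex set $L_1(D)\sqcup L_2(D)$, in which each $d\in D$ is an edge joining $L_1(d)$ to $L_2(d)$. It is simple: if two points have the same $L_1$ and the same $L_2$, their difference is parallel to both $v_1$ and $v_2$, hence zero. The matrix of (9) has rows indexed by vertices and columns indexed by edges, and each column has exactly two nonzero entries, at the endpoints of its edge.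

The columns of a spanning forest are linearly independent: in a linear relation, the row of a leaf involves only one column, whose coefficient therefore vanishes; remove that edge and repeat. Let the components have $a_i$ and $b_i$ vertices on the two sides. Every vertex lies on an edge, so $a_i,b_i\ge1$. A spanning tree of the $i$-th component has $r_i=a_i+b_i-1\ge1$ edges, so $\sum_ir_i\le\rho\le k-1$.

For $r,r'\ge1$ we have $(r+1)^2+(r'+1)^2\le(r+r'+1)^2$, since this is equivalent to $1\le2rr'$. Applying this repeatedly, $\sum_i(r_i+1)^2\le\bigl(1+\sum_ir_i\bigr)^2$. The graph is simple, so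
$$|D|\le\sum_ia_ib_i\le\sum_i\frac{(a_i+b_i)^2}4=\sum_i\frac{(r_i+1)^2}4\le\frac{\bigl(1+\sum_ir_i\bigr)^2}4\le\frac{k^2}4 .$$
Hence $k\ge2\sqrt{|D|}$.

If $X_P$ is nonempty without periodic configurations, apply this to any $x\in X_P$: all its $D$-patterns belong to $P$, so $|P|\ge k\ge2\sqrt{|D|}$. With the example of Section 2, Theorem B is proved. $\square$

For $|D|=1,2,3$ the least integer that is at least $2\sqrt{|D|}$ is $2,3,4$, which exceeds $|D|$. So for shapes with at most three points the first guess is right, even in its strong form: all configurations of a low complexity SFT are then periodic. For $n\ge2450$, Theorems A′ and B place the least $|P|$ over shapes with $|D|=n$ between $2\sqrt n$ and $C_1\sqrt n$.
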